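# Non-uniqueness for the mean curvature equation of graphs over $\mathbb R^N$, $N\ge 2$

## 1. Two solutions from one smooth datum

**Theorem 1.** Let $N\ge 2$ and consider the problem
$$\begin{cases}\dfrac{\partial u}{\partial t}-\Delta u+\dfrac{\langle D^2u\,Du,Du\rangle}{1+|Du|^2}=0 & \text{in }\mathbb R^N\times(0,+\infty),\\[2mm] u(x,0)=u_0(x)&\text{in }\mathbb R^N,\end{cases}\tag{1.1}$$
where a *solution* is a function that is smooth in $\mathbb R^N\times(0,+\infty)$, satisfies the equation there, and is continuous on $\mathbb R^N\times[0,+\infty)$ with $u(\cdot,0)=u_0$. There are $u_0\in C^\infty(\mathbb R^N)$, two solutions $u,v$ of (1.1) with initial value $u_0$, points $X_k$ and times $t_k^*\downarrow 0$ such that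
$$u(X_k,t_k^*)\ge 1\quad\text{and}\quad v(X_k,t_k^*)\le -2\qquad\text{for all }k\ge 0 .$$

**Theorem 2 (strengthening).** Let $N\ge2$. There is $u_0\in C^\infty(\mathbb R^N)$ for which (1.1) has $2^{\aleph_0}$ solutions, any two of which differ at arbitrarily small positive times.

Here is what this says. The graph of $u(\cdot,t)$ is a hypersurface in $\mathbb R^{N+1}$ which, up to tangential motion, moves with normal velocity equal to its mean curvature. A theorem of Ecker and Huisken gives a smooth solution of (1.1) for every $u_0\in W^{1,\infty}_{\rm loc}(\mathbb R^N)$, that is, for every locally Lipschitz datum. It imposes no condition on $u_0$ at infinity, so the solutions may also behave in any way at infinity. The natural question is whether the solution is unique, again with no condition at infinity. For $N=1$ uniqueness is known; it was proved independently by Chou and Kwong, and by Barles, Biton and Ley. The paper "Uniqueness results for quasilinear parabolic equations through viscosity solutions'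 methods" states that, as far as its authors know, the question in its full generality is still open for $N>1$. Theorem 1 answers it: for every $N\ge2$ uniqueness fails. Since $C^\infty\subset W^{1,\infty}_{\rm loc}$, roughness of the datum is not the cause. The two solutions separate at once: they differ by at least $3$ at points $X_k$ at times $t_k^*\to0$. (The points run off to infinity, as they must, because both solutions are continuous at $t=0$.)

**Reduction to $N=2$.** If $f(x,y,t)$ solves (1.1) for $N=2$, then $(x_1,\dots,x_N,t)\mapsto f(x_1,x_2,t)$ solves it in $\mathbb R^N$, because the additional variables contribute nothing to $Df$ and $D^2f$. So from now on $N=2$, $p=(x,y)\in\mathbb R^2$, and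
$$M[f]=\Delta f-\frac{\langle D^2f\,Df,Df\rangle}{1+|Df|^2}=\frac{(1+f_y^2)f_{xx}-2f_xf_yf_{xy}+(1+f_x^2)f_{yy}}{1+f_x^2+f_y^2}.\tag{1.2}$$
The equation is $f_t=M[f]$, and "solution" has the meaning given in Theorem 1.

Three forms of $M$ will be used. First, $M[f]=\sum a_{ij}(Df)f_{ij}$ with $a(q)=\mathrm{Id}-\frac{q\otimes q}{1+|q|^2}$ positive definite. Hence *ellipticity*: if $Df=Dg$ and $D^2f\le D^2g$ at a point, then $M[f]\le M[g]$ there. Second,
$$M[f]=\sqrt{1+|Df|^2}\;\operatorname{div}\frac{Df}{\sqrt{1+|Df|^2}} .\tag{1.3}$$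
Third, if $\nu$ is a unit vector parallel to $Df$ and $\tau\perp\nu$ is a unit vector, then
$$M[f]=D^2f(\tau,\tau)+\frac{D^2f(\nu,\nu)}{1+|Df|^2},\tag{1.4}$$
because $\Delta f=D^2f(\tau,\tau)+D^2f(\nu,\nu)$ and the subtracted term is $\frac{|Df|^2}{1+|Df|^2}D^2f(\nu,\nu)$.

**Facts quoted without proof.** The Ecker–Huisken existence theorem (for smooth data); the classical evolution equation of the unit normal under mean curvature flow; the interior Hölder gradient estimates for uniformly parabolic quasilinear equations (Ladyzhenskaya–Solonnikov–Ural'tseva, Ch. VI); linear Schauder theory. The last three enter only in Section 4. Every barrier is explicit.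

## 2. The maximum principle on bounded sets, and shrinking spheres

A smooth function $a$ with $a_t\ge M[a]$ is called a supersolution, and one with $a_t\le M[a]$ a subsolution. For instance, $a=c+\lambda t$ is a supersolution for $\lambda\ge0$, since $M[a]=0$.

**Lemma 1 (comparison).** Let $\Omega\subset\mathbb R^2$ be bounded and open, $f$ a solution, $0\le t_1<t_2$, and let $a$ be smooth on $\Omega\times[t_1,t_2]$ with $a_t\ge M[a]$, $a\ge f$ on $\Omega\times\{t_1\}$, and $\liminf(a-f)\ge0$ along every sequence in $\Omega\times[t_1,t_2]$ converging to a point of $\partial\Omega\times[t_1,t_2]$. Then $f\le a$ on $\Omega\times[t_1,t_2]$.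

*Proof.* Otherwise, for small $\varepsilon>0$, the function $f-a-\varepsilon(t-t_1)$ has positive supremum. Take a maximizing sequence; since $\overline\Omega\times[t_1,t_2]$ is compact we may assume that it converges. The limit is not on $\partial\Omega\times[t_1,t_2]$, since there the limsup of the function is $\le0$. So the supremum is attained at some $(p,t)$ with $p\in\Omega$, and $t>t_1$ because the function is $\le0$ at $t_1$. At this point $Df=Da$, $D^2f\le D^2a$ and $f_t\ge a_t+\varepsilon$. Hence $f_t=M[f]\le M[a]\le a_t\le f_t-\varepsilon$, a contradiction. $\square$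

**Lemma 2 (discs).** Let $f$ be a solution with $f(\cdot,0)\le m$ on $\{|p-p_0|\le\rho\}$. Then
$$f(p_0,t)\le m+\rho-\sqrt{\rho^2-4t}\qquad(0\le t\le\rho^2/4).$$
Likewise, $f(\cdot,0)\ge m$ on this disc implies $f(p_0,t)\ge m-\rho+\sqrt{\rho^2-4t}$.

*Proof.* The barrier is a lower hemisphere resting above the datum and shrinking slightly faster than a sphere moving by mean curvature. Since $-f$ is a solution when $f$ is, it suffices to prove the first claim. For $\varepsilon>0$ and $\beta>4$ put $R(t)^2=\rho^2-\beta t$ and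
$$S=m+\rho+\varepsilon-h,\qquad h=\sqrt{R(t)^2-|p-p_0|^2},\qquad |p-p_0|\le R(t).$$
Where $h>0$ we have $S_t=\frac{\beta}{2h}$, $DS=\frac{p-p_0}h$, $\sqrt{1+|DS|^2}=\frac Rh$, so by (1.3)
$$M[S]=\frac Rh\operatorname{div}\frac{p-p_0}{R}=\frac Rh\cdot\frac2R=\frac2h<S_t .$$
At $t=0$, $S\ge m+\varepsilon>f$ on the disc. Suppose there is a time in $(0,\rho^2/\beta)$ at which $f\ge S$ somewhere. By compactness there is a first such time $t_1>0$. At $t_1$ we have $f\le S$ on the disc $|p-p_0|\le R(t_1)$, with equality at some $\hat p$.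

If $h(\hat p)>0$, then near $\hat p$ the function $S$ is smooth, and $\hat p$ lies in the disc also for $t<t_1$. So $Df=DS$, $D^2f\le D^2S$, $f_t\ge S_t$ there, and $S_t\le f_t=M[f]\le M[S]<S_t$, a contradiction.

If $|\hat p-p_0|=R(t_1)$, then $h(\hat p)=0$. For $p$ on the radius ending at $\hat p$ we get $f(p)\le S(p)=f(\hat p)-h(p)$, so $f(\hat p)-f(p)\ge h(p)\ge c\sqrt{|\hat p-p|}$ near $\hat p$ with some $c>0$. This contradicts the differentiability of $f(\cdot,t_1)$.

So $f<S$ for $t<\rho^2/\beta$. At $p_0$, let $\varepsilon\to0$ and $\beta\to4$; at $t=\rho^2/4$ use continuity. $\square$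

**A case by hand: the zero datum.** Let $f$ be a solution with $f(\cdot,0)=0$. Lemma 2 with $m=0$ gives $|f(p_0,t)|\le\rho-\sqrt{\rho^2-4t}$ for every $\rho\ge2\sqrt t$. As $\rho\to\infty$ the right side tends to $0$, so $f\equiv0$, with no hypothesis at infinity. For the heat equation this is false: Tychonoff's classical example is a nonzero solution with zero datum. So here non-uniqueness cannot appear over a flat datum; the datum itself has to do something at infinity.

## 3. Thin ridges, grim reapers and influence from infinity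

**The natural uniqueness proof, and where it stops.** Let $u,v$ be solutions with the same datum and suppose that $u-v\to0$ as $|p|\to\infty$, uniformly for $t\in[0,t_0]$. Then $u=v$ on $[0,t_0]$. Indeed, if $u-v>0$ somewhere, then for small $\varepsilon$ the function $u-v-\varepsilon t$ has positive supremum. It is attained, because outside a large ball $u-v$ is less than half of that supremum. It is attained at $t>0$, and there $Du=Dv$, $D^2u\le D^2v$, $u_t\ge v_t+\varepsilon$, which contradicts $u_t=M[u]\le M[v]=v_t$; exchange $u$ and $v$ for the other sign. Without the decay hypothesis the proof stops at the words "it is attained": the supremum may be approached only along points going to infinity. To use this failure we must let a disturbance come in from infinity in arbitrarily little time.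

**How fast can a disturbance travel?** Consider steep functions $f=\Lambda g$ with $\Lambda\to\infty$. Where $Dg\ne0$, $f_t=M[f]$ reads
$$g_t=\Delta g-\frac{\Lambda^2D^2g(Dg,Dg)}{1+\Lambda^2|Dg|^2}\ \longrightarrow\ g_t=\Delta g-\frac{D^2g(Dg,Dg)}{|Dg|^2}=D^2g(\tau,\tau),$$
with $\tau$ a unit vector orthogonal to $Dg$. In the limit the level curves of $g$ move by their own curvature: a level curve $y=Y(x,t)$ satisfies $Y_t=Y_{xx}/(1+Y_x^2)$ (the computation is done in Section 7). For $D>0$ let
$$G_D(\xi)=-\frac D\pi\log\cos\frac{\pi\xi}{D},\qquad |\xi|<\frac D2 .\tag{3.1}$$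
Then $G_D\ge0$, $G_D'=\tan\frac{\pi\xi}D$, and $G_D''=\frac\pi D(1+G_D'^2)$. So the *grim reaper* $y=\frac{\pi t}D+G_D(\xi)$ and its mirror image $y=-\frac{\pi t}D-G_D(\xi)$ are exact translating solutions of curve motion, living in a strip of width $D$ and moving with speed $\frac\pi D$. For example, in a strip of width $\pi$ the curve is $y=t-\log\cos\xi$, with speed $1$.

Now think of a datum that is very high on a thin vertical strip and very low outside. If the strip is cut off at its top, the mirror-image reaper suggests that it is eaten from above at speed about $\frac\pi D$: a piece of length $1$ and width $D$ disappears in time about $\frac D\pi$. If the strip consists of pieces of length $1$ whose widths $e_0>e_1>\cdots$ have a finite sum, then everything above level $k$ is eaten in time about $\frac1\pi\sum_{i>k}e_i$, which tends to $0$ as $k\to\infty$. So the disturbance "the strip is cut off at infinity" reaches each level in finite time, and the high levels in arbitrarily little time.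 This is the heuristic for $v$: take solutions $v^n$ in which the strips are cut off near height $n$, and let $n\to\infty$.

**Keeping a ridge alive.** For the other solution $u$ the ridge must persist, and a lower barrier is needed. On a straight strip $|x|<\ell/2$ try $w=\varphi-\lambda t+\log\cos(\beta x)$ with $\beta=\pi/\ell$, which is $-\infty$ on the sides. With $\theta=\tan\beta x$,
$$M[w]=\frac{w_{xx}}{1+w_x^2}=-\beta^2\,\frac{1+\theta^2}{1+\beta^2\theta^2},$$
which equals $-\beta^2$ at $x=0$. So the subsolution condition $-\lambda\le M[w]$ forces $\lambda\ge\beta^2=\pi^2/\ell^2$. (For $\beta\ge1$ this suffices.) Along a ridge whose width tends to zero no single $\lambda$ works. This is the exact point at which the straightforward barrier fails.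

Suppose then that we use separate barriers $w_k$ on pieces, each with its own $\lambda_k$ and its own height $\varphi_k$. Where piece $k$ is cut off at its upper end, $w_{k+1}$ must be larger than $w_k$, so that no maximum of "barrier minus solution" can sit there. This makes the heights increase, $\varphi_{k+1}>\varphi_k$. Then at the *lower* end of piece $k+1$ the lower barrier $w_k$ cannot help, so $w_{k+1}$ must go to $-\infty$ there by itself. Its level curves must close up at the bottom, as upward-opening grim reapers do. A region between two such reapers, of widths $D^-<D^+$, is a hairpin: a U-shaped band with two arms and a gap between them, which moves upward at the moderate speed of about $\frac\pi{D^{\pm}}$. Since the hairpin has two arms, we let the strip split into two thinner strips, one around each arm, and repeat. This is the reason for a Cantor-like brush. Everything below carries out this plan: hairpins for $u$ in Sections 5–9, erosion for $v$ in Sections 10 and 11.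

## 4. Limits of solutions whose data agree on larger and larger balls

Both $u$ and $v$ will be limits of solutions with modified data, the modification moving off to infinity.

**Lemma 3 (compactness).** Let $u_0$ be locally Lipschitz and let $f_n$ be solutions such that for each $R$, $f_n(\cdot,0)=u_0$ on $B_R$ for $n\ge n(R)$. Then a subsequence converges locally uniformly on $\mathbb R^2\times[0,\infty)$ to a solution with initial value $u_0$.

*Proof.* **Step 1 (local bounds and the initial layer).** *This step gives bounds independent of $n$, up to $t=0$.* For $p\in B_R$ and $t\le t_0$ use Lemma 2 on the disc of radius $\rho=2\sqrt{t_0}$ about $p$. For $n\ge n(R+\rho+1)$ the datum is $u_0$ there, so $|f_n(p,t)|\le\sup_{B_{R+\rho+1}}|u_0|+\rho$. Next, let $K$ be a Lipschitz constant of $u_0$ on $B_{R+1}$, let $p\in B_R$, $n\ge n(R+1)$, and take $\rho=2\sqrt t\le1$. On the disc $u_0\le u_0(p)+2K\sqrt t$, and $\rho-\sqrt{\rho^2-4t}=2\sqrt t$. With the same argument from below,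
$$|f_n(p,t)-u_0(p)|\le2(K+1)\sqrt t .\tag{4.1}$$

**Step 2 (interior gradient bound).** *This step bounds $|Df|$ at a point by a quantity depending only on a local bound for $|f|$.* Let $f$ be smooth with $f_t=M[f]$ and $|f|\le E$ $(E>0)$ on $B_{2R}(p_0)\times(0,t_0]$. By (1.3) the graph $\Gamma_t$ of $f(\cdot,t)$ has normal velocity $f_t/\sqrt{1+|Df|^2}=\operatorname{div}\big(Df/\sqrt{1+|Df|^2}\big)$, its mean curvature. So the $\Gamma_t$ move by mean curvature up to tangential motion. Let $g=\sqrt{1+|Df|^2}$, let $\nabla$ and $\Delta_\Gamma$ be the gradient and Laplacian of $\Gamma_t$, and let $L=\frac d{dt}-\Delta_\Gamma$ with $\frac d{dt}$ taken along the normal motion. The position vector $\mathbf F$ satisfies $\frac d{dt}\mathbf F=\vec H=\Delta_\Gamma\mathbf F$, so $L$ annihilates the coordinate functions $x$, $y$ and $f$ (the height). The upward unit normal satisfies $L\nu=|A|^2\nu$, where $A$ is the second fundamental form. Since $\nu_3=g^{-1}$, we have $L(g^{-1})=|A|^2g^{-1}$. The chain rule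 $L(\gamma(z))=\gamma'(z)Lz-\gamma''(z)|\nabla z|^2$ with $z=g^{-1}$, $\gamma(z)=1/z$ and $|\nabla z|^2=g^{-4}|\nabla g|^2$ gives
$$Lg=-|A|^2g-2g^{-1}|\nabla g|^2 .$$
Put
$$\phi=1-\frac{|p-p_0|^2}{R^2}+\frac{f-f(p_0,t_0)}{4E}-2\Big(1-\frac t{t_0}\Big),\qquad\omega=e^{K\phi}-1,$$
with $K>0$ to be chosen. The third term lies in $[-\frac12,\frac12]$. So $\phi\le\frac32$, $\phi(p_0,t_0)=1$, and $\phi\ge0$ forces $\frac{|p-p_0|^2}{R^2}+2(1-\frac t{t_0})\le\frac32$, that is, $|p-p_0|^2\le\frac32R^2$ and $t\ge\frac{t_0}4$. Hence $\{\phi\ge0,\,t\le t_0\}$ is a compact subset of $B_{2R}(p_0)\times(0,t_0]$. Consider a maximum point of $\omega g$ on it. The maximum is positive and $\omega=0$ where $\phi=0$, so $\phi>0$ there, and nearby points at times $\le t$ belong to the set. Therefore $\nabla(\omega g)=0$, $\Delta_\Gamma(\omega g)\le0$, $\frac d{dt}(\omega g)\ge0$, and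
$$0\le L(\omega g)=gL\omega+\omega Lg-2\nabla\omega\cdot\nabla g=gL\omega-\omega|A|^2g-2g^{-1}\nabla g\cdot\nabla(\omega g)\le gL\omega .$$
Here $gL\omega=gKe^{K\phi}\big(L\phi-K|\nabla\phi|^2\big)$, so at the maximum
$$K|\nabla\phi|^2\le L\phi.\tag{4.2}$$
Now $L|p-p_0|^2=-2(|\nabla x|^2+|\nabla y|^2)\ge-4$, so $L\phi\le\frac4{R^2}+\frac2{t_0}$. Further, $\nabla f$ is the tangential part of the vertical unit vector $\mathbf e_3$, so $|\nabla f|^2=1-\nu_3^2=1-g^{-2}$. And $\nabla|p-p_0|^2$ is the tangential part of $2(p-p_0)$, which is orthogonal to $\mathbf e_3$. Hence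
$$|\langle\nabla f,\nabla|p-p_0|^2\rangle|=2\nu_3|\langle\nu,p-p_0\rangle|\le\frac{2|p-p_0|}g\le\frac{3R}g,$$
because $2\sqrt{3/2}<3$. Expanding the square and dropping $|\nabla|p-p_0|^2|^2/R^4$,
$$|\nabla\phi|^2\ge\frac{1-g^{-2}}{16E^2}-\frac{2}{4ER^2}\cdot\frac{3R}{g}=\frac{1-g^{-2}}{16E^2}-\frac3{2ERg}\ge\frac1{32E^2}\qquad\text{if }g\ge g_1(E,R).$$
Choose $K=32E^2\big(\frac4{R^2}+\frac2{t_0}\big)+1$. If $g\ge g_1$ at the maximum, then $K|\nabla\phi|^2>\frac4{R^2}+\frac2{t_0}\ge L\phi$, against (4.2). So $g<g_1$ there, and evaluating $\omega g$ at $(p_0,t_0)$,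
$$g(p_0,t_0)\le g_1\,\frac{e^{3K/2}-1}{e^K-1} .$$

**Step 3 (convergence).** *This step extracts the limit.* By Steps 1 and 2 (with $R=1$), $|Df_n|$ is bounded uniformly in $n$, for large $n$, on compact subsets of $\mathbb R^2\times(0,\infty)$. There the equation has the form $f_t=a_{ij}(Df)f_{ij}$, uniformly parabolic with smooth $a_{ij}$. The interior Hölder gradient estimate bounds $Df_n$ in $C^{\alpha,\alpha/2}$ on compact subsets; linear Schauder theory, applied to the equation and then to its derivatives, bounds all derivatives. By Arzelà–Ascoli and a diagonal argument a subsequence converges smoothly on compact subsets of $t>0$ to a smooth $f$ with $f_t=M[f]$. By (4.1), all $f_n$ with $n$ large are within $2(K+1)\sqrt t$ of $u_0$ near $t=0$, so the convergence is locally uniform up to $t=0$, and $f$ extends continuously with $f(\cdot,0)=u_0$. $\square$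

## 5. The Cantor brush

Let
$$r=10^{-3},\qquad e_k=r^{k+2}\ (k\ge-1),\qquad T=2e_1=2\cdot10^{-9}.$$
Let $\mathcal I_0=\{[0,e_0]\}$. Each $I=[\alpha,\alpha+e_k]\in\mathcal I_k$ has two *children* $[\alpha,\alpha+e_{k+1}]$ and $[\alpha+e_k-e_{k+1},\alpha+e_k]$, and $\mathcal I_{k+1}$ is the set of all children. Let $C_k=\bigcup\mathcal I_k$, let $x_I$ be the center of $I$, and let the *brush* be
$$\mathcal B=\bigcup_{k\ge0}C_k\times[k,k+1].$$
For example, $C_0=[0,10^{-6}]$ and $C_1=[0,10^{-9}]\cup[10^{-6}-10^{-9},10^{-6}]$. The brush is one strip of width $10^{-6}$ for $0\le y\le1$, two strips of width $10^{-9}$ for $1\le y\le2$, then four of width $10^{-12}$, and so on.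

Three facts. The gap between the children of $I\in\mathcal I_j$ is an open interval of length
$$D_j:=e_j-2e_{j+1}=(1-2r)e_j .\tag{5.1}$$
The endpoints of a gap of generation $j$ are endpoints of intervals of $\mathcal I_{j+1}$, hence endpoints of intervals of every later generation; so they lie in $C_i$ for all $i\ge j+1$, while the gap is disjoint from these $C_i$. Finally, two distinct intervals of $\mathcal I_k$ lie in different children of their youngest common ancestor, of some generation $j\le k-1$, so their distance is at least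
$$D_j\ge D_{k-1}=998\,e_k .\tag{5.2}$$

## 6. Hairpins between two grim reapers

Recall $G_D$ from (3.1). For fixed $\xi$, $G_D(\xi)$ is nonincreasing in $D$. Indeed, for $\xi\neq0$, $G_D(\xi)=|\xi|\cdot\frac{-\log\cos\theta}{\theta}$ with $\theta=\pi|\xi|/D$, and $\theta\mapsto-\log\cos\theta/\theta$ is increasing on $(0,\frac\pi2)$, because $-\log\cos$ is convex and vanishes at $0$.

Let
$$D_k^-=e_k-e_{k+1},\qquad D_k^+=e_k-\tfrac14e_{k+1},\qquad\eta_k=e_k+\frac{e_k}\pi\log\frac2r\le4e_k$$
(as $\log2000<7.61$). Note $D_{k+1}^+<e_{k+1}<D_k^-$. Let $c_k$ be the affine function with $c_k(D_k^-)=k+1-\eta_k$ and $c_k(D_k^+)=k+1-\eta_k-e_k$, so $c_k'<0$, and for $D\in[D_k^-,D_k^+]$ put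
$$F_k(D,\xi,t)=c_k(D)+\frac{\pi t}D+G_D(\xi)\quad(|\xi|<\tfrac D2),\qquad F_k=+\infty\quad(|\xi|\ge\tfrac D2).\tag{6.1}$$
For each $D$ the curve $y=F_k(D,x-x_I,t)$ is a grim reaper. Since $-\pi t/D^2\le0$ for $t\ge0$ and $\partial_DG_D\le0$, we have $\partial_DF_k\le c_k'<0$ where $F_k$ is finite: the reapers are nested, wider ones lower. For $I\in\mathcal I_k$ and $t\in[0,T]$ define the *hairpin*
$$V_I(t)=\{(x,y):|x-x_I|<\tfrac12D_k^+,\ F_k(D_k^+,x-x_I,t)<y<F_k(D_k^-,x-x_I,t)\}\tag{6.2}$$
and the cut-off height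
$$Z_k(t)=c_{k+1}(D_{k+1}^+)+\frac{\pi t}{D_{k+1}^+}+\tfrac34e_{k+1}=k+2-\eta_{k+1}-\tfrac14e_{k+1}+\frac{\pi t}{D_{k+1}^+}\ \ge\ k+2-5e_{k+1}.\tag{6.3}$$
As an example, take $k=0$, $t=0$. On the axis $x=x_I$ the hairpin occupies the heights between $1-\eta_0-e_0$ and $1-\eta_0$, just below the splitting height $1$. Each arm rises inside the band $\frac12D_0^--\frac14e_1<|x-x_I|<\frac12D_0^+$ once $y$ is at least $1-e_0$, and this band lies in the children; this is (6.5) and (6.6) below.

For $(x,y)\in V_I(t)$ there is exactly one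
$$s=s_I(x,y,t)\in(D_k^-,D_k^+)\quad\text{with}\quad|x-x_I|<\tfrac s2,\ \ y=F_k(s,x-x_I,t),\tag{6.4}$$
because $D\mapsto F_k(D,\xi,t)\in(-\infty,\infty]$ is continuous, strictly decreasing where finite, larger than $y$ at $D_k^-$ and smaller than $y$ at $D_k^+$. So $s_I$ labels the reaper through a given point.

**The bottom of the hairpin.** If $|\xi|\le\frac{e_k}2-\frac34e_{k+1}$, then
$$F_k(D_k^-,\xi,t)\le k+1-e_k+\frac{\pi t}{D_k^-}.\tag{6.5}$$
Indeed $\frac{D_k^-}2-|\xi|\ge\frac{e_{k+1}}4$. With $\sin z\ge\frac{2z}\pi$ on $[0,\frac\pi2]$,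
$$\cos\frac{\pi\xi}{D_k^-}\ge\sin\frac{\pi e_{k+1}}{4D_k^-}\ge\frac{e_{k+1}}{2D_k^-}\ge\frac r2 .$$
So $G_{D_k^-}(\xi)\le\frac{e_k}\pi\log\frac2r=\eta_k-e_k$; add $c_k(D_k^-)=k+1-\eta_k$ and $\pi t/D_k^-$.

**The arms lie in the children.**
$$\text{If }\ \tfrac{e_k}2-\tfrac34e_{k+1}<|x-x_I|\le\tfrac12D_k^+,\ \text{ then }x\in J,\ \operatorname{dist}(x,\partial J)\ge\tfrac18e_{k+1},\ |x-x_J|\le\tfrac38e_{k+1}\tag{6.6}$$
for a child $J$ of $I$. Indeed $\frac12D_k^+=\frac{e_k}2-\frac18e_{k+1}$, and the children are $\{\frac{e_k}2-e_{k+1}\le|x-x_I|\le\frac{e_k}2\}$.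

**Lemma 4 (hairpins and brush).**

(a) The set $W_0:=\bigcup_I\overline{V_I(0)\cap\{y<Z_k(0)\}}$, the union over all $k\ge0$ and $I\in\mathcal I_k$, is closed and contained in $\operatorname{int}\mathcal B$.

(b) Let $t\in[0,T]$, $I\in\mathcal I_k$ and $(x,Z_k(t))\in V_I(t)$. Then $x$ lies in a child $J$ of $I$ with $|x-x_J|\le\frac38e_{k+1}$, and $(x,Z_k(t))\in V_J(t)$. Moreover $Z_k(t)<Z_{k+1}(t)$.

(c) For $J\in\mathcal I_{k+1}$ the compact set $\mathcal N_J=\{|x-x_J|\le\frac38e_{k+1},\ y=Z_k(t),\ t\in[0,T]\}$ is contained in $\{(x,y,t):(x,y)\in V_J(t),\ y<Z_{k+1}(t)\}$.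

*Proof.* **Step 1 (part (a)).** *This step makes room for a datum that is high on all hairpins and low outside the brush.* Let $(x,y)\in V_I(0)$, $y<Z_k(0)$. Then $y>c_k(D_k^+)=k+1-\eta_k-e_k\ge k+1-5e_k\ge k+\frac12$. By (6.5) and (6.6), $(x,y)$ lies in
$$\{|x-x_I|\le\tfrac{e_k}2-\tfrac34e_{k+1},\ k+\tfrac12\le y\le k+1-e_k\}$$
or in $\{x\in J,\ \operatorname{dist}(x,\partial J)\ge\frac18e_{k+1},\ k+\frac12\le y\le Z_k(0)\}$ for a child $J$ of $I$. These three sets are compact, so they contain the closure. The first lies in $I^\circ\times(k,k+1)\subset\mathcal B$. The others lie in $J^\circ\times(k,k+2)$, since $Z_k(0)<k+2$; and $J^\circ\times(k,k+2)\subset\mathcal B$, because $J\subset C_k\cap C_{k+1}$. Both containing sets are open, so the closure lies in $\operatorname{int}\mathcal B$. For given $k$ there are finitely many $I$, and their sets lie in $k\le y\le k+2$; so the union is locally finite, hence closed.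

**Step 2 (parts (b) and (c)).** *This step shows that where a hairpin is cut off, each arm is well inside the hairpin of the next generation.* Since $D_{k+1}^+<D_k^-$,
$$Z_k(t)\ge k+2-5e_{k+1}+\frac{\pi t}{D_k^-}>k+1-e_k+\frac{\pi t}{D_k^-}.$$
A point $(x,Z_k(t))\in V_I(t)$ satisfies $Z_k(t)<F_k(D_k^-,x-x_I,t)$, so (6.5) excludes $|x-x_I|\le\frac{e_k}2-\frac34e_{k+1}$, and (6.6) gives the child $J$ with $|x-x_J|\le\frac38e_{k+1}$.

Now let $J\in\mathcal I_{k+1}$ and $|x-x_J|\le\frac38e_{k+1}$; in particular $|x-x_J|<\frac12D_{k+1}^+$. As $D_{k+1}^-<D_{k+1}^+$,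
$$F_{k+1}(D_{k+1}^-,x-x_J,t)\ge k+2-\eta_{k+1}+\frac{\pi t}{D_{k+1}^-}>Z_k(t).$$
Also $\pi|x-x_J|/D_{k+1}^+\le0.4\pi$, so $G_{D_{k+1}^+}(x-x_J)\le\frac{e_{k+1}}\pi\log\frac1{\cos0.4\pi}<\frac12e_{k+1}$ (the logarithm is less than $1.18$). Therefore $F_{k+1}(D_{k+1}^+,x-x_J,t)<c_{k+1}(D_{k+1}^+)+\frac{\pi t}{D_{k+1}^+}+\frac12e_{k+1}<Z_k(t)$. So $(x,Z_k(t))\in V_J(t)$. Finally, as $D_{k+2}^+<D_{k+1}^+$,
$$Z_k(t)\le k+2+\frac{\pi t}{D_{k+1}^+}<k+3-5e_{k+2}+\frac{\pi t}{D_{k+2}^+}\le Z_{k+1}(t).$$
This proves (b), and (c) as well, since the second half started from an arbitrary $x$ with $|x-x_J|\le\frac38e_{k+1}$. $\square$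

## 7. Subsolutions carried by the hairpins

For $I\in\mathcal I_k$ let $\mathcal K_I=\{(x,y,t):t\in[0,T],\ (x,y)\in V_I(t),\ y\le Z_k(t)\}$ and on $\mathcal K_I$ put
$$\sigma_I=\pi\,\frac{s_I-\frac12(D_k^-+D_k^+)}{D_k^+-D_k^-}\in(-\tfrac\pi2,\tfrac\pi2),\qquad w_I=\varphi_k-\lambda_kt+\log\cos\sigma_I\le\varphi_k,\tag{7.1}$$
with constants $\lambda_k\ge0$ and $\varphi_k$ to be chosen. So $w_I$ is highest on the middle reaper ($\sigma_I=0$) and tends to $-\infty$ at the two bounding reapers.

**Step 1 (bounds on $\sigma_I$).** *This step shows that $\mathcal K_I$ is harmless near its edges, with bounds depending only on $k$.* The set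
$$\mathcal P_k=\{(D,\xi,t):D\in[D_k^-,D_k^+],\ t\in[0,T],\ |\xi|<\tfrac D2,\ F_k(D,\xi,t)\le Z_k(t)\}$$
is compact: $F_k\to\infty$ uniformly as $|\xi|\to\frac D2$ while $Z_k$ is bounded on $[0,T]$, so $|\xi|$ stays away from $\frac D2$ on $\mathcal P_k$. By implicit differentiation of $y=F_k(s_I,x-x_I,t)$,
$$\partial_ys_I=\frac1{\partial_DF_k},\qquad\partial_xs_I=-\frac{\partial_\xi F_k}{\partial_DF_k},\qquad\partial_ts_I=-\frac{\partial_tF_k}{\partial_DF_k}.$$
As $\partial_DF_k\le c_k'<0$, the first and second derivatives of $s_I$ are continuous functions of $(D,\xi,t)$ on $\mathcal P_k$, and $|Ds_I|\ge|\partial_DF_k|^{-1}$ is bounded below. So on $\mathcal K_I$, $|D\sigma_I|$ and $|D^2\sigma_I|$ are bounded, and $|D\sigma_I|$ is bounded below by a positive constant, all depending only on $k$.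

The map $(D,\xi,t)\mapsto(x_I+\xi,F_k(D,\xi,t),t)$ is continuous and, by strict monotonicity in $D$, injective on the compact set $\mathcal P_k$. So it is a homeomorphism onto a compact set $\widehat{\mathcal K}_I\supset\mathcal K_I$, and $\mathcal K_I$ corresponds to $D_k^-<D<D_k^+$. Thus $\sigma_I$ extends continuously to $\widehat{\mathcal K}_I$, with $\sigma_I=\pm\frac\pi2$ on $\widehat{\mathcal K}_I\setminus\mathcal K_I$. We put $w_I=-\infty$ there; then $w_I$ is upper semicontinuous on the compact set $\widehat{\mathcal K}_I$.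

**Step 2 (choice of $\lambda_k$).** *This step makes $w_I$ a subsolution.* Write $\sigma=\sigma_I$. Its level sets are the curves $y=Y(x,t)=F_k(s,x-x_I,t)$, $s$ fixed, so $Y_t=\frac\pi s=\frac{Y_{xx}}{1+Y_x^2}$. Let $\nu=D\sigma/|D\sigma|$ and $\tau=(1,Y_x)/\sqrt{1+Y_x^2}\perp\nu$. Differentiating $\sigma(x,Y(x,t),t)=\text{const}$ once in $t$ and twice in $x$ gives
$$\sigma_t=-\sigma_yY_t,\qquad\sigma_{xx}+2\sigma_{xy}Y_x+\sigma_{yy}Y_x^2=-\sigma_yY_{xx},$$
hence $D^2\sigma(\tau,\tau)=-\sigma_y\frac{Y_{xx}}{1+Y_x^2}=-\sigma_yY_t=\sigma_t$.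

Let $\psi=\log\cos$, so $\psi''=-(1+\psi'^2)$. For $w=w_I$ we have $Dw=\psi'D\sigma\parallel\nu$, $D^2w=\psi'D^2\sigma+\psi''D\sigma\otimes D\sigma$ and $w_t=-\lambda_k+\psi'\sigma_t$. In particular $D^2w(\tau,\tau)=\psi'\sigma_t$. By (1.4) the terms $\psi'\sigma_t$ cancel and
$$M[w_I]-\partial_tw_I=\lambda_k+\frac{-(1+\psi'^2)|D\sigma|^2+\psi'D^2\sigma(\nu,\nu)}{1+\psi'^2|D\sigma|^2}\ \ge\ \lambda_k-(1+|D\sigma|^2)-\frac{|D^2\sigma|}{2|D\sigma|}.$$
The last step uses $|D\sigma|^2+\psi'^2|D\sigma|^2\le(1+|D\sigma|^2)(1+\psi'^2|D\sigma|^2)$ and $2|\psi'||D\sigma|\le1+\psi'^2|D\sigma|^2$. By Step 1 we can choose $\lambda_k\ge0$ so large that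
$$M[w_I]\ge\partial_tw_I\quad\text{on }\mathcal K_I\text{ for all }I\in\mathcal I_k .\tag{7.2}$$

**Step 3 (choice of $\varphi_k$).** *This step makes each generation higher than the previous one where the previous one is cut off.* By Lemma 4(c) and compactness of $\mathcal N_J$ there are $\kappa_k\ge0$ $(k\ge1)$ with $\log\cos\sigma_J\ge-\kappa_k$ on $\mathcal N_J$ for all $J\in\mathcal I_k$. Put
$$\varphi_0=\lambda_0+1,\qquad\varphi_{k+1}=\varphi_k+\lambda_{k+1}+\kappa_{k+1}+1 .\tag{7.3}$$
Then $\varphi_k$ increases, $\varphi_k\ge1$ and $\varphi_k-\lambda_k\ge1$. Let $I\in\mathcal I_k$ and $(x,Z_k(t))\in V_I(t)$. By Lemma 4(b), for a child $J$ of $I$ the point $(x,Z_k(t),t)$ lies in $\mathcal K_J\cap\mathcal N_J$, and since $T\le1$,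
$$w_J\ge\varphi_{k+1}-\lambda_{k+1}-\kappa_{k+1}=\varphi_k+1>w_I\quad\text{at }(x,Z_k(t),t).\tag{7.4}$$

All the constants $\lambda_k,\kappa_k,\varphi_k$ depend only on the geometry of Sections 5 and 6. They are fixed before the datum is chosen.

## 8. The initial datum

* $\Phi\in C^\infty(\mathbb R)$ is nondecreasing, $\Phi\ge1$, and $\Phi(y)\ge\varphi_k$ for $y\ge k$, $k\ge0$.
* For $j\ge-1$: $A_j=\Phi(j+2)+1$ and $\Lambda_j=16(A_j+3)\ge1$.
* $H\in C^\infty(\mathbb R)$ is nondecreasing, $H\ge4$, and $H(y)\ge1+\Lambda_j(y+3)$ whenever $y\ge j+1$, $j\ge-1$.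
* $\chi\in C^\infty(\mathbb R^2;[0,1])$, $\chi=1$ on $W_0$, $\chi=0$ off $\operatorname{int}\mathcal B$.

Such functions exist. The requirements on $\Phi$ say that it majorizes a certain nondecreasing, locally bounded function $g$ (the maximum of $1$ and of all $\varphi_k$ with $k\le y$). Take $\Phi(y)=\int_0^1g(y+s)\theta(s)\,ds$ with a smooth bump $\theta\ge0$ supported in $(0,1)$ of integral $1$; this is smooth, nondecreasing and $\ge g$. For $H$ do the same with the maximum of $4$ and of all $1+\Lambda_j(y+3)$ with $-1\le j\le y-1$; for each $y$ these are finitely many, and the maximum is nondecreasing. The function $\chi$ exists because $W_0$ and the complement of $\operatorname{int}\mathcal B$ are disjoint closed sets, by Lemma 4(a).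

Define
$$u_0=\chi\,\Phi(y)-(1-\chi)H(y)\in C^\infty(\mathbb R^2).\tag{8.1}$$
Then $-H\le u_0\le\Phi(y)$, and for $I\in\mathcal I_k$
$$u_0\ge w_I(\cdot,0)\quad\text{at all }(x,y)\in V_I(0)\text{ with }y\le Z_k(0).\tag{8.2}$$
Indeed, if $y<Z_k(0)$, then $(x,y)\in W_0$, so $\chi=1$, and $y\ge k$, so $u_0=\Phi(y)\ge\varphi_k\ge w_I$. At $y=Z_k(0)$ use continuity along points just below, which lie in the open set $V_I(0)$.

## 9. The solution in which the ridges survive

We approximate by data that are kept high near the brush above height $n$. Let $\vartheta_n,\varpi\in C^\infty(\mathbb R;[0,1])$ with $\vartheta_n(y)=0$ for $y\le n$, $\vartheta_n(y)=1$ for $y\ge n+\frac12$, $\varpi(x)=1$ for $|x|\le\frac12$, $\varpi(x)=0$ for $|x|\ge1$. For $n\ge1$ put $K_n=\Phi(n+1)+2$ and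
$$u_0^n=(1-\vartheta_n\varpi)u_0+\vartheta_n\varpi K_n .$$
Let $u^n$ be a solution with datum $u_0^n$ (Ecker–Huisken). Since $u_0\le\Phi(y)\le K_n$ for $y\le n+1$, we have $u_0^n\ge u_0$ there.

If $x\in[0,e_0]$ and $y\ge n+\frac34$, then $u_0^n=K_n$ on the disc of radius $\rho=\frac14$ about $(x,y)$. As $T<10^{-8}<\rho^2/4$, Lemma 2 gives $u^n\ge K_n-\frac14$, hence
$$u^n\ge K_n-1\ge\varphi_{n-1}+1\quad\text{for }x\in[0,e_0],\ y\ge n+\tfrac34,\ 0\le t\le T .\tag{9.1}$$

**Lemma 5.** $u^n\ge w_I$ on $\mathcal K_I$ for all $I\in\mathcal I_k$, $0\le k\le n-1$.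

*Proof.* If not, then for small $\varepsilon>0$ the maximum of $w_I-u^n-\varepsilon t$ over these finitely many $I$ and over the compact sets $\widehat{\mathcal K}_I$ is positive. It is attained, by upper semicontinuity, at some $(p,t_0)\in\mathcal K_I$ with $I\in\mathcal I_k$, since $w_I=-\infty$ on $\widehat{\mathcal K}_I\setminus\mathcal K_I$. Let $p=(x,y)$. We rule out every position of this point.

**Step 1 ($t_0>0$).** *This step uses the datum.* At time $0$ the points of $\mathcal K_I$ satisfy $y\le Z_k(0)<k+2\le n+1$, so $u_0^n\ge u_0\ge w_I(\cdot,0)$ by (8.2), and the function is $\le0$ there.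

**Step 2 ($y<Z_k(t_0)$).** *This step uses the next generation, or the high cap.* Let $y=Z_k(t_0)$. If $k\le n-2$, then (7.4) provides $J\in\mathcal I_{k+1}$, $k+1\le n-1$, with $w_J>w_I$ at this point, against maximality. If $k=n-1$, then $Z_{n-1}(t_0)\ge n+1-5e_n>n+\frac34$ and $x\in[0,e_0]$, so (9.1) gives $u^n>\varphi_{n-1}\ge w_I$, against positivity.

**Step 3 (interior contradiction).** *This step uses the subsolution property.* Now $y<Z_k(t_0)$ and $t_0>0$, so all nearby points at times $t\le t_0$ lie in $\mathcal K_I$. Hence $Dw_I=Du^n$, $D^2w_I\le D^2u^n$, $\partial_tw_I-u_t^n\ge\varepsilon$ at $(p,t_0)$, and by (7.2) and ellipticity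
$$u_t^n\le\partial_tw_I-\varepsilon\le M[w_I]-\varepsilon\le M[u^n]-\varepsilon=u_t^n-\varepsilon,$$
a contradiction. $\square$

Since $u_0^n=u_0$ for $y\le n$, Lemma 3 applies: a subsequence of $u^n$ converges to a solution $u$ with datum $u_0$, and $u\ge w_I$ on $\mathcal K_I$ for **all** $I$. The following consequence is what we need:
$$\text{for }k\ge0,\ 0\le t\le2e_{k+1}\text{ there is }x\in C_k\text{ with }u(x,k+\tfrac32,t)\ge1 .\tag{9.2}$$
To see this, take $I\in\mathcal I_k$ and the middle reaper, $\bar D=\frac12(D_k^-+D_k^+)$. Then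
$$F_k(\bar D,0,t)\le k+1+\frac{2\pi e_{k+1}}{D_k^-}=k+1+\frac{2\pi r}{1-r}<k+\tfrac32,$$
and $F_k(\bar D,\xi,t)\to\infty$ as $|\xi|\to\frac{\bar D}2$. So there is $\xi$ with $F_k(\bar D,\xi,t)=k+\frac32<Z_k(t)$. At $x=x_I+\xi\in I$ we have $s_I=\bar D$, $\sigma_I=0$, so $u\ge\varphi_k-\lambda_kt\ge\varphi_k-\lambda_k\ge1$ (note $t\le T\le1$). If we always take $I=[0,e_k]$ and $\xi\ge0$, then $\xi$ is unique, since $G_{\bar D}$ is strictly increasing on $[0,\frac{\bar D}2)$. So $x$ depends only on $k$ and $t$.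

## 10. The slits of the cut-off brush stay low

Now we cut the brush off at height about $n$. Let $\zeta_n\in C^\infty(\mathbb R;[0,1])$, $\zeta_n(y)=1$ for $y\le n+\frac12$, $\zeta_n(y)=0$ for $y\ge n+1$, and
$$v_0^n=\chi\zeta_n\Phi-(1-\chi\zeta_n)H .$$
So $v_0^n=u_0$ for $y\le n+\frac12$, $v_0^n\le\Phi(y)$ everywhere, and $v_0^n=-H$ off $\operatorname{int}\mathcal B$ and for $y\ge n+1$. Let $v^n$ be a solution with datum $v_0^n$, $n\ge1$. Lemma 2 with $\rho=1$ and the monotonicity of $\Phi$ and $H\ge4$ give for $0\le t\le T$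
$$v^n(x,y,t)\le\Phi(y+1)+1,\tag{10.1}$$
$$v^n(x,y,t)\le-H(n+1)+1\le-3\quad\text{for }y\ge n+2 .\tag{10.2}$$

The erosion of the strips of generation $k$ will take the time
$$\tau_k=\frac9{2\pi}e_k,\qquad t_k=\sum_{i=k+1}^n\tau_i\quad(0\le k\le n).\tag{10.3}$$
So $t_n=0$, $t_{k-1}=t_k+\tau_k$, and $t_{k-1}\le\frac9{2\pi}\cdot\frac{e_k}{1-r}\le2e_k\le T$ for $k\ge1$. As a preparation we need the low regions beside the strips to stay low.

**Lemma 6 (slits).** Let $1\le k\le n$, $0\le t\le t_{k-1}$, $k+\frac18\le y\le n+2$, $\operatorname{dist}(x,C_k)\ge\frac14e_k$ and $\operatorname{dist}(x,C_{k-1})\le\frac12e_{k-1}$. Then $v^n(x,y,t)\le-3$.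

*Proof.* At $y=n+2$ this is (10.2), so let $y<n+2$.

**Step 1 (the slit containing $x$).** *This step finds an interval on which to build the barrier.* We have $x\notin C_k$ and $x\in[-\frac12e_0,\frac32e_0]$. So $x$ lies in an interval $U$ of one of two kinds:

* the gap of some $I'\in\mathcal I_j$, $0\le j\le k-1$, of length $D=D_j$;
* $(-e_{-1},0)$ or $(e_0,e_0+e_{-1})$; in this case put $j=-1$ and $D=e_{-1}$.

Let $d=\operatorname{dist}(x,\partial U)$. Then $d\ge\frac14e_k$: the endpoints of $U$ lie in $C_k$, except for $-e_{-1}$ and $e_0+e_{-1}$, whose distance to $x$ is at least $e_{-1}-\frac12e_0\ge\frac14e_k$. In all cases $(1-2r)e_j\le D\le e_j$.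

**Step 2 (the barrier).** *This step bounds $v^n$ by a function that is infinite on the walls of the slit and falls linearly as $y$ grows.* Let $x_U$ be the center of $U$, $\mu=\frac\pi D$, $G=G_D$, $\Lambda=\Lambda_j\ge1$, and on $U\times(j+1,n+2)$ put
$$a=A_j+\Lambda G(x-x_U)-\Lambda(y-j-1)+2\mu\Lambda t .$$
The only nonzero second derivative in space is $a_{xx}=\Lambda\mu(1+G'^2)$, so
$$M[a]=\frac{(1+\Lambda^2)\Lambda\mu(1+G'^2)}{1+\Lambda^2+\Lambda^2G'^2}\le\frac{\mu(1+\Lambda^2)}\Lambda\le2\mu\Lambda=a_t .$$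
We check the hypotheses of Lemma 1 on $[0,t_{k-1}]$. At $\partial U$, $a\to\infty$ uniformly in $y$ and $t$, while $v^n$ is bounded on compact sets. At $y=j+1$, $a\ge A_j=\Phi(j+2)+1\ge v^n$ by (10.1). At $y=n+2$,
$$a\ge A_j-\Lambda_j(n+1-j)\ge-\Lambda_j(n+4)\ge-H(n+1)+1\ge v^n,$$
by the choice of $H$ (at $n+1\ge j+1$) and (10.2). At $t=0$ and $y>j+1$ the point is not in $\mathcal B$, because $U$ is disjoint from $C_i$ for all $i\ge j+1$. So $v_0^n=-H(y)\le-\Lambda_j(y+3)\le-\Lambda_j(y-j-1)\le a$. Lemma 1 gives $v^n\le a$ on $[0,t_{k-1}]$.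

**Step 3 (reading off the bound).** *This step evaluates $a$ at the given point.* Let $m=k-j\ge1$. Then $\cos\frac{\pi(x-x_U)}D=\sin\frac{\pi d}D\ge\frac{2d}D\ge\frac{e_k}{2D}$. With $D\le e_j\le r$ and $e_j/e_k=r^{-m}$,
$$G\le\frac D\pi\log\frac{2D}{e_k}\le\frac{e_j}\pi\log\frac{2e_j}{e_k}\le m\,\frac r\pi\log\frac2r\le0.003\,m .$$
(Here $2D\ge e_k$, so the logarithm is nonnegative, and $\log(2r^{-m})\le m\log\frac2r$.) Further $2\mu t\le\frac{2\pi}D\cdot2e_k\le\frac{4\pi r}{1-2r}\le0.013$ and $y-j-1\ge m-1+\frac18\ge\frac m8$. Hence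
$$v^n\le A_j+\Lambda_j\Big(0.016\,m-\frac m8\Big)\le A_j-\frac{\Lambda_j}{16}=-3 .\qquad\square$$

## 11. Eroding the brush from above

The erosion barrier is a mirror-image grim reaper of width $2e_k$, descending at half its natural speed, composed with a profile that falls from very high values below the reaper to almost $0$ above it. First the profile.

**Lemma 7 (profile).** For $\mu,\Lambda>0$ there is a smooth decreasing $\Psi:\mathbb R\to(0,\infty)$, with $P:=-\Psi'>0$, such that $\Psi''\le\frac\mu2(P+P^3)$, $\Psi(\rho)\ge\Lambda|\rho|$ for $\rho\le0$, $\Psi\to0$ at $+\infty$, and $\Psi(\rho)\le\frac2\mu$ for $\rho\ge\frac2\mu$.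

*Proof.* Let $\theta$ be smooth and nondecreasing, $0$ on $(-\infty,0]$ and $1$ on $[1,\infty)$. Put
$$Q(\rho)=\frac\Lambda{\sqrt{1+\Lambda^2}}\exp\Big(-\frac12\int_0^{\mu\rho}\theta\Big),\qquad P=\frac Q{\sqrt{1-Q^2}},\qquad\Psi(\rho)=\int_\rho^\infty P .$$
Since $Q=P/\sqrt{1+P^2}$, we have $\frac{Q'}Q=\frac{P'}{P(1+P^2)}$, and $\frac{Q'}Q=-\frac\mu2\theta(\mu\rho)$. So $\Psi''=-P'=\frac\mu2\theta(\mu\rho)P(1+P^2)\le\frac\mu2(P+P^3)$. For $\rho\le0$, $P=\Lambda$, so $\Psi(\rho)=\Psi(0)+\Lambda|\rho|$. For $\mu\rho\ge1$, $Q\le e^{-(\mu\rho-1)/2}$. For $\mu\rho\ge2$ this gives $Q^2\le e^{-1}$ and $P\le(1-e^{-1})^{-1/2}e^{-(\mu\rho-1)/2}$. In particular $\Psi$ is finite and tends to $0$, and for $\rho\ge\frac2\mu$, since $(1-e^{-1})^{-1/2}\le1.26$, $\Psi(\rho)\le\Psi(\frac2\mu)\le1.26\cdot\frac2\mu e^{-1/2}<\frac2\mu$. $\square$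

Let $b_k=3-2\sum_{i=k+1}^ne_i\in[2,3]$, so $b_n=3$ and $b_{k-1}=b_k-2e_k$.

**Proposition 8.** For $1\le k\le n+1$ the following holds:
$$\mathrm P(k):\qquad v^n(x,y,t_{k-1})\le-b_{k-1}\quad\text{if }\operatorname{dist}(x,C_{k-1})\le\tfrac12e_{k-1},\ \ k+\tfrac14\le y\le n+2 .$$

*Proof.* We use downward induction on $k$. $\mathrm P(n+1)$ holds because $t_n=0$ and $v_0^n=-H\le-3=-b_n$ for $y\ge n+1$. Let $1\le k\le n$ and assume $\mathrm P(k+1)$. Fix $I\in\mathcal I_k$ and put $\xi=x-x_I$, $\mu=\frac\pi{2e_k}$, $F(\xi)=\frac1\mu\log\cos\mu\xi$. So $F\le0$ and $F''=-\mu(1+F'^2)$. Let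
$$\mathcal Q=\{|\xi|<e_k,\ k+\tfrac18<y<n+2\},\qquad t\in[t_k,t_{k-1}],$$
$$X(t)=k+\tfrac54+2e_k-\tfrac\mu2(t-t_k),\qquad\rho=y-X(t)-F(\xi),\qquad a=-b_k+\Psi(\rho),$$
with $\Psi$ from Lemma 7 for this $\mu$ and some $\Lambda$ with $\Lambda e_k\ge\Phi(k+3)+4$. Since $\frac\mu2\tau_k=\frac\pi{4e_k}\cdot\frac{9e_k}{2\pi}=\frac98$, we have $X(t_{k-1})=k+\frac18+2e_k$.

**Step 1 (supersolution).** *This step shows $a_t\ge M[a]$.* We have
$$a_x=PF',\quad a_y=-P,\quad a_{xx}=\Psi''F'^2+PF'',\quad a_{xy}=-\Psi''F',\quad a_{yy}=\Psi'',\quad a_t=PX'=-\tfrac\mu2P .$$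
With $q=1+F'^2$, the numerator of $M[a]$ in (1.2) is
$$(1+P^2)(\Psi''F'^2+PF'')-2P^2F'^2\Psi''+(1+P^2F'^2)\Psi''=q\Psi''+(1+P^2)PF''=q\big[\Psi''-\mu P(1+P^2)\big],$$
and the denominator is $1+P^2q$. So $a_t\ge M[a]$ is equivalent to
$$\Psi''\le\mu P(1+P^2)-\frac\mu2P\Big(\frac1q+P^2\Big).$$
As $q\ge1$, the right side is at least $\frac\mu2(P+P^3)$, so the inequality holds by Lemma 7.

**Step 2 (lateral boundary).** *This step compares $a$ with $v^n$ on $\partial\mathcal Q$.* As $|\xi|\to e_k$, $F\to-\infty$ and $\rho\to\infty$ uniformly. So $a$ extends continuously to $\overline{\mathcal Q}\times[t_k,t_{k-1}]$, with value $-b_k$ at $|\xi|=e_k$. For $\frac34e_k\le|\xi|\le e_k$ we have $\operatorname{dist}(x,C_k)=\operatorname{dist}(x,I)=|\xi|-\frac12e_k\in[\frac14e_k,\frac12e_k]$, because by (5.2) the other intervals of $\mathcal I_k$ are at distance $\ge998e_k$ from $I$. Also $\operatorname{dist}(x,C_{k-1})\le\operatorname{dist}(x,C_k)\le\frac12e_{k-1}$. So by Lemma 6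
$$v^n\le-3\le-b_k\le a\quad\text{if }\tfrac34e_k\le|\xi|\le e_k,\ k+\tfrac18\le y\le n+2,\ t\in[t_k,t_{k-1}].\tag{11.1}$$
At $y=n+2$, (10.2) gives $v^n\le-3\le a$. There remains $y=k+\frac18$, $|\xi|\le\frac34e_k$. For $|\xi|\le\frac34e_k$,
$$-F\le\frac{2e_k}\pi\log\frac1{\cos(3\pi/8)}\le e_k .\tag{11.2}$$
Since $X$ is decreasing, at $y=k+\frac18$ we get $\rho\le k+\frac18-X(t_{k-1})+e_k=-e_k$. So $a\ge-3+\Lambda e_k\ge\Phi(k+3)+1\ge v^n$ by (10.1).

**Step 3 (initial time $t_k$).** *This step uses the induction hypothesis.* Let $|\xi|<e_k$. For $y\ge k+\frac54$, $\mathrm P(k+1)$ gives $v^n\le-b_k\le a$, since $\operatorname{dist}(x,C_k)\le\frac12e_k$. Let $y<k+\frac54$. If $|\xi|\ge\frac34e_k$, use (11.1). If $|\xi|<\frac34e_k$, then by (11.2) $\rho\le k+\frac54-X(t_k)+e_k=-e_k$, so again $a\ge\Phi(k+3)+1\ge v^n$ by (10.1).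

**Step 4 (conclusion).** *This step reads off $\mathrm P(k)$.* Lemma 1 gives $v^n\le a$ on $\mathcal Q\times[t_k,t_{k-1}]$. At $t=t_{k-1}$ and $y\ge k+\frac14$, since $F\le0$, $\rho\ge\frac18-2e_k\ge\frac{4e_k}\pi=\frac2\mu$. So $\Psi(\rho)\le\frac2\mu$ and
$$v^n\le-b_k+\frac{4e_k}\pi\le-b_k+2e_k=-b_{k-1}\qquad(|\xi|<e_k,\ k+\tfrac14\le y<n+2);$$
on $y=n+2$ use (10.2). Now let $\operatorname{dist}(x,C_{k-1})\le\frac12e_{k-1}$ and $k+\frac14\le y\le n+2$. If $\operatorname{dist}(x,C_k)<\frac12e_k$, the last estimate applies with the nearest $I\in\mathcal I_k$. Otherwise $\operatorname{dist}(x,C_k)\ge\frac14e_k$ and Lemma 6 gives $v^n\le-3\le-b_{k-1}$. This is $\mathrm P(k)$. $\square$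

**The limit.** Since $v_0^n=u_0$ for $y\le n+\frac12$, Lemma 3 gives a subsequence of $v^n$ converging locally uniformly on $\mathbb R^2\times[0,\infty)$ to a solution $v$ with datum $u_0$. Let
$$t_k^*=\sum_{i>k}\tau_i,\qquad\text{so}\qquad0<t_k^*\le2e_{k+1},\quad t_k^*\downarrow0 .\tag{11.3}$$
As $n\to\infty$, the time $t_k=t_k^{(n)}$ of (10.3) tends to $t_k^*$. For $n\ge k$, $\mathrm P(k+1)$ says $v^n(x,y,t_k^{(n)})\le-b_k\le-2$ for $\operatorname{dist}(x,C_k)\le\frac12e_k$ and $k+\frac54\le y\le n+2$. Passing to the limit,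
$$v(x,y,t_k^*)\le-2\quad\text{for }x\in C_k,\ y\ge k+\tfrac54,\ k\ge0 .\tag{11.4}$$

## 12. Separation of $u$ and $v$: proof of Theorem 1

Both $u$ and $v$ are solutions of (1.1) for $N=2$ with the same $u_0\in C^\infty(\mathbb R^2)$. Let $k\ge0$. By (11.3), $t_k^*\le2e_{k+1}$, so (9.2) with $t=t_k^*$ gives $x\in C_k$ such that $X_k=(x,k+\frac32)$ satisfies $u(X_k,t_k^*)\ge1$. As $k+\frac32\ge k+\frac54$, (11.4) gives $v(X_k,t_k^*)\le-2$. This is Theorem 1 for $N=2$, and the reduction in Section 1 gives all $N\ge2$. So for every $N>1$ problem (1.1) may have more than one solution. $\blacksquare$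

## 13. Independent choices in periodic copies: proof of Theorem 2

Again let $N=2$. The brush lies in $0\le x\le e_0=10^{-6}$, so we can place one copy in each period cell of length $4$ and choose in each cell, independently, whether the ridges survive or are eroded.

**Step 1 (data).** *This step defines the common datum and its approximations.* Let $\tilde u_0$ be the function, $4$-periodic in $x$, which equals $u_0$ for $|x|\le2$. It is smooth, since $u_0=-H(y)$ for $x\notin[0,e_0]$. For $S\subset\mathbb Z$, $m\in\mathbb Z$ and $|x|\le2$ let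
$$f_0^{n,S}(x+4m,y)=\begin{cases}v_0^n(x,y)&\text{if }m\in S,\\u_0^n(x,y)&\text{if }m\notin S.\end{cases}$$
This is smooth, since $u_0^n=v_0^n=-H$ for $1\le|x|\le2$, and it equals $\tilde u_0$ for $y\le n$. Let $f^{n,S}$ be a solution with this datum.

**Step 2 (the estimates are local in $x$).** *This step transfers Sections 9–11 to each cell.* Those arguments use the following information about $u^n$ and $v^n$:

* Lemma 5 compares on the sets $\mathcal K_I$, where $x\in[0,e_0]$. It uses the datum there and (9.1), which is Lemma 2 on discs of radius $\frac14$ with center in $0\le x\le e_0$.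
* Lemma 6 and Proposition 8 compare on sets $U\times(j+1,n+2)$ and $\mathcal Q$, where $-e_{-1}\le x\le e_0+e_{-1}$. They use the datum there, together with (10.1) and (10.2) for these $x$ only; these follow from Lemma 2 on discs of radius $1$ centered at such points, that is, inside $|x|<2$.

So nothing outside $|x|<2$ enters. Hence for $f^{n,S}(\cdot+4m,\cdot,\cdot)$ the conclusion of Lemma 5 holds if $m\notin S$, and the conclusions of Lemma 6 and Proposition 8 hold if $m\in S$.

**Step 3 (limits).** *This step produces the solutions and tells them apart.* For fixed $S$, Lemma 3 gives a subsequence of $f^{n,S}$ converging to a solution $f^S$ with $f^S(\cdot,0)=\tilde u_0$. Let $X_k$ be as in Section 12, with the choice made after (9.2); it depends only on $k$, since $t_k^*$ does. Passing to the limit in each cell as before, for every $k\ge0$,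
$$f^S(X_k+(4m,0),t_k^*)\ge1\ \ (m\notin S),\qquad f^S(X_k+(4m,0),t_k^*)\le-2\ \ (m\in S).$$
If $S\ne S'$, pick $m$ in exactly one of the two sets. Then $f^S(\cdot,t_k^*)\ne f^{S'}(\cdot,t_k^*)$ for every $k$, and $t_k^*\downarrow0$.

**Step 4 (counting).** *This step gives the exact cardinality.* There are $2^{\aleph_0}$ subsets $S\subset\mathbb Z$, so we have $2^{\aleph_0}$ distinct solutions, any two of which differ at arbitrarily small positive times. There cannot be more, because a continuous function on $\mathbb R^2\times[0,\infty)$ is determined by its values on a countable dense set, and $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$. For $N\ge2$, regard these functions as independent of the remaining variables; the count of continuous functions is the same on $\mathbb R^N\times[0,\infty)$. $\blacksquare$
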